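# Crossing one of three families by four lines

## Four lines suffice for one of three families, and two do not

A line $\ell$ is a *line transversal* of a collection of sets in $\mathbb R^2$ if $\ell$ meets every set of the collection. A family $\mathcal F$ of sets in $\mathbb R^2$ *can be crossed by $n$ lines* if there are $n$ lines such that every set of $\mathcal F$ meets at least one of them.

**Theorem 1.** Let $\mathcal F_1,\mathcal F_2,\mathcal F_3$ be finite families of connected sets in $\mathbb R^2$ such that all $A_1\in\mathcal F_1$, $A_2\in\mathcal F_2$, $A_3\in\mathcal F_3$ have a line transversal. Then some $\mathcal F_i$ can be crossed by $4$ lines. Moreover, for any direction prescribed in advance, these can be taken to be two lines of that direction and two further lines parallel to each other.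

**Theorem 2.** There is a finite family $\mathcal F$ of convex polygons such that every three members have a line transversal, but $\mathcal F$ cannot be crossed by $2$ lines.

**Corollary 3.** The "$4$ lines" part of Theorem 1 holds for arbitrary, possibly infinite, families of compact connected sets.

The question behind these statements comes from "Colorful Theorems In Discrete And Convex Geometry" (https://ru.dgb.unam.mx/bitstream/20.500.14330/TES01000832491/3/0832491.pdf). It asks whether there is one positive integer $n$, the same for all choices of families, such that the hypothesis of Theorem 1 forces some $\mathcal F_i$ to be crossed by $n$ lines. Theorem 1 answers yes, with $n=4$. Taking $\mathcal F_1=\mathcal F_2=\mathcal F_3=\mathcal F$ in Theorem 2 shows that $n=2$ does not work. So the smallest admissible $n$ is $3$ or $4$; the arguments below do not decide which.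

We think of the indices $1,2,3$ as *colors*, and call a triple with one set from each family a *rainbow triple*. The hypothesis concerns only rainbow triples; nothing is assumed about three sets of the same color. The conclusion concerns one color, and we do not get to choose which.

Three families are really needed. With two families, the hypothesis "every $A_1\in\mathcal F_1$, $A_2\in\mathcal F_2$ have a transversal" holds for any nonempty sets, since two points lie on a line. But if both families consist of $N$ single points, no three collinear, then $n$ lines meet at most $2n$ of them, so arbitrarily many lines are needed.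

## Points, and the segments spanned by five points

**Single points.** Suppose all sets are single points. If some $a\in\mathcal F_1$, $b\in\mathcal F_2$ are different, then every point of $\mathcal F_3$ lies on the line $ab$, and $\mathcal F_3$ is crossed by one line. Otherwise all points of $\mathcal F_1$ and $\mathcal F_2$ coincide, and again one line suffices. (If a family is empty there is nothing to do.) So for points, $n=1$ works.

**One line is not enough in general.** Take five points, no three on a line, and let $\mathcal F$ be the family of the ten segments they span. Three of these segments always have a transversal: three pairs of points chosen from five points cannot be pairwise disjoint, so two of the segments share an endpoint, and the line through this endpoint and any point of the third segment is a transversal. But no line crosses all ten. A line contains at most two of the five points, so at least three points are off it, and two of these lie on the same open side; their segment is missed. We return to this pigeonhole mechanism when we prove Theorem 2.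

## Reduction to compact convex sets, and a test for having no transversal

**Step 1: replace all sets by compact convex ones.** The aim is to be able to speak of minima and maxima of linear functions. If some $\mathcal F_i=\emptyset$, Theorem 1 is trivial, so assume all three are nonempty. Then every set lies in a rainbow triple, so it meets a line and is nonempty.

If $A$ is connected, a line meeting $\operatorname{conv}A$ meets $A$. Otherwise $A$ is contained in the union of the two open sides of the line, hence in one of them by connectedness; an open half-plane is convex, so $\operatorname{conv}A$ would lie in it too.

For every rainbow triple fix a transversal and, on it, a point of each of the three sets. Replace each set $A$ (separately for each family it belongs to) by the convex hull $K_A\subset\operatorname{conv}A$ of the finitely many points chosen in it. At least one point was chosen in each set. The rainbow triples of the sets $K_A$ still have transversals, namely the chosen ones. A line meeting $K_A$ meets $\operatorname{conv}A$, hence meets $A$. So it is enough to prove Theorem 1 for the $K_A$: *we may assume that all sets are compact, convex and nonempty.* After scaling they lie in the open unit disc. After a rotation the prescribed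 direction is horizontal.

**Step 2: a sufficient condition for having no transversal.** We need a reason, checkable with few lines, for three sets to violate the hypothesis. A line *strictly separates* $A$ from $B$ if $A$ and $B$ lie in opposite open half-planes bounded by it.

**Lemma 4.** If for each of $A,B,C$ there is a line strictly separating it from the union of the other two, then $A,B,C$ have no transversal.

*Proof.* Suppose a line meets the sets in points $a,b,c$, and say $b\in[a,c]$; the other orders are the same up to names. For the line separating $B$ from $A\cup C$, the open half-plane containing $A\cup C$ contains $a$ and $c$, hence contains $b$. But $b\in B$ lies in the opposite open half-plane. Contradiction. $\square$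

For example, three small discs around the vertices of an equilateral triangle have no transversal: each vertex is cut off by a line parallel to the opposite side. Three small discs around $(0,1),(0,0),(0,-1)$ have a vertical transversal; the middle one is separated from each of the others, but not from their union.

## Why two prescribed directions cannot work

The plan suggested by Lemma 4 is this. Suppose no $\mathcal F_i$ is crossed by few lines of a certain shape. Then for each choice of such lines, every color has a set missing all of them. Move the lines until sets of three colors sit in regions that the lines themselves separate as in Lemma 4, and contradict the hypothesis.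

With two horizontal lines the plane splits into a top, a middle and a bottom row. If three sets lie in the three rows, the lines isolate the top and the bottom set, but not the middle one: this is the example with the three vertically stacked discs. So we add two lines of another direction, which gives a $3\times3$ grid.

Take the second direction vertical. One can balance rows and columns by moving the four lines, but the following example shows that this cannot be enough. Let $\mathcal F_1=\mathcal F_2=\mathcal F_3$ consist of $N\ge5$ single points on the line $y=-x$. All triples have a transversal. A horizontal or vertical line contains at most one of the points, so two horizontal and two vertical lines do not cross the family. In the grid one sees why: if the lines cut the points into three equal groups, the top left, the central and the bottom right cell hold one third each. All rows and all columns carry one third, and yet three sets from these cells cannot be separated as in Lemma 4, since they lie on a common line.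

So if two directions are both prescribed, the statement is false, for any fixed number of lines. The obstruction is mass concentrating on a diagonal. The way past it is to let the second direction rotate. This gives one more parameter, and with it we can solve one more equation: the two diagonals of corner cells carry equal mass. As the second direction turns from horizontal once around to horizontal with opposite orientation, the difference of the two diagonals changes sign, so the extra equation can be solved together with the others by a topological argument. After that, the remaining work is finite combinatorics on a $3\times 3$ table.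

## A grid with five parameters

Let $\Delta^2=\{w\in\mathbb R^3: w_j\ge0,\ \sum w_j=1\}$. The parameters are
$$x=(x_{bot},x_{mid},x_{top})\in\Delta^2,\qquad z=(z_{left},z_{mid},z_{right})\in\Delta^2,\qquad \varphi\in[0,\pi].$$
Put $u_\varphi=(\sin\varphi,\cos\varphi)$, $\xi_\varphi(p)=\langle p,u_\varphi\rangle$, and
$$h_1=-1+2x_{bot},\quad h_2=1-2x_{top},\quad v_1=-1+2z_{left},\quad v_2=1-2z_{right}.$$
Then $h_2-h_1=2x_{mid}\ge0$ and $v_2-v_1=2z_{mid}\ge0$. Consider the four lines
$$y=h_1,\qquad y=h_2,\qquad \xi_\varphi=v_1,\qquad \xi_\varphi=v_2. $$
The first two are horizontal, and the last two are parallel to each other. (If some of them coincide, we may add arbitrary lines of the same direction to have two of each kind; crossing is not lost.) For $\varphi=\frac\pi2$ we have $\xi_\varphi=x$-coordinate and the second pair is vertical; $\xi_0=y$ and $\xi_\pi=-y$.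

The rows are bottom ($y<h_1$), middle ($h_1<y<h_2$), top ($y>h_2$). The columns are left ($\xi_\varphi<v_1$), middle ($v_1<\xi_\varphi<v_2$), right ($\xi_\varphi>v_2$). The nine open cells are named
$$\begin{matrix}TL&t&TR\\ l&c&r\\ BL&b&BR\end{matrix}$$
with the top row first and the left column first. We call $t,b,l,r$ the *mids*, $TL,TR,BL,BR$ the *corners*, and $c$ the *center*. Two corners are *adjacent* if they share a row or a column, and *opposite* otherwise.

**Assume, for contradiction, that no $\mathcal F_i$ is crossed by four lines of this form.**

**Step 3: measure how much of each color lies in each cell.** We want numbers that depend continuously on the parameters and detect which cells are occupied. A compact convex set missing all four lines lies in exactly one open cell, because it is connected. For a set $K$ of one of the families put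
$$\rho_{top}=\max(0,\min_Ky-h_2),\qquad \rho_{bot}=\max(0,h_1-\max_Ky),$$
$$\rho_{mid}=\max\bigl(0,\min(\min_Ky-h_1,\;h_2-\max_Ky)\bigr),$$
so that $\rho_s>0$ exactly if $K$ lies in row $s$. Define $\gamma_{left},\gamma_{mid},\gamma_{right}$ in the same way with $\xi_\varphi,v_1,v_2$:
$$\gamma_{right}=\max(0,\min_K\xi_\varphi-v_2),\quad \gamma_{left}=\max(0,v_1-\max_K\xi_\varphi),\quad \gamma_{mid}=\max\bigl(0,\min(\min_K\xi_\varphi-v_1,\,v_2-\max_K\xi_\varphi)\bigr).$$
Set $g_{st}(K)=\min(\rho_s,\gamma_t)$. These functions are continuous in $(x,z,\varphi)$ since $K$ is compact, and $g_{st}(K)>0$ if and only if $K$ lies in the cell $(s,t)$.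

By our assumption, at each parameter every $\mathcal F_i$ has a set missing all four lines, so
$$G_i=\sum_{K\in\mathcal F_i}\sum_{s,t}g_{st}(K)>0\quad\text{everywhere.}$$
Hence we may put
$$m^i_{st}=\frac1{3G_i}\sum_{K\in\mathcal F_i}g_{st}(K),\qquad Y_{st}=m^1_{st}+m^2_{st}+m^3_{st},$$
and these are continuous. Every color has total mass $\sum_{s,t}m^i_{st}=\frac13$, the total of $Y$ is $1$, and $m^i_{st}>0$ if and only if some $K\in\mathcal F_i$ lies in the cell $(s,t)$.

Let $\alpha=(\alpha_{bot},\alpha_{mid},\alpha_{top})$ and $\beta=(\beta_{left},\beta_{mid},\beta_{right})$ be the row sums and column sums of $Y$; both lie in $\Delta^2$. Let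
$$f=Y_{TL}+Y_{BR}-Y_{TR}-Y_{BL}.$$
If $x_s=0$, then row $s$ contains no set: for $x_{bot}=0$ we have $h_1=-1$, for $x_{top}=0$ we have $h_2=1$, and all sets lie in the open unit disc; for $x_{mid}=0$ we have $h_1=h_2$. So
$$x_s=0\ \Rightarrow\ \alpha_s=0,\qquad z_s=0\ \Rightarrow\ \beta_s=0, \tag{1}$$
the second because $|\xi_\varphi|<1$ on the open unit disc.

## Balancing rows, columns and diagonals

Let $\mathbf o=(\frac13,\frac13,\frac13)$. We want $\alpha=\beta=\mathbf o$ and $f=0$ at once. These are $2+2+1$ equations in $2+2+1$ parameters. First we find the sign of $f$ at the two ends of the $\varphi$-interval.

**Lemma 5.** If $\alpha=\beta=\mathbf o$, then $f<0$ when $\varphi=0$, and $f>0$ when $\varphi=\pi$.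

*Proof.* Let $\varphi=0$, so $\xi_\varphi=y$. Order rows by bot $<$ mid $<$ top and columns by left $<$ mid $<$ right. There are no occupied cells $(s,t),(s',t')$ with $s<s'$ and $t>t'$: a set in the first would be below a set in the second (an $h$-line lies between them), and also above it (a $v$-line, now horizontal, lies between them).

If $Y_{BR}>0$, this rules out every cell in the middle and top rows outside the right column. Then the middle and top rows, of mass $\frac23$, have all their mass in the right column, of mass $\frac13$; impossible. If $Y_{TL}>0$, it rules out every cell in the bottom and middle rows outside the left column, which is impossible in the same way. So $Y_{BR}=Y_{TL}=0$ and $f=-(Y_{TR}+Y_{BL})\le0$. If also $Y_{TR}=Y_{BL}=0$, then $Y_t=Y_b=\frac13$ and the middle column has mass at least $\frac23$; impossible. So $f<0$.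

At $\varphi=\pi$ we have $\xi_\varphi=-y$, so the same argument applies with the left and right columns interchanged. This interchange changes the sign of $f$, so $f>0$. $\square$

The topological facts we use are the following. Let $P$ be a compact convex set with nonempty interior in a $5$-dimensional affine space. If a continuous map $\Phi:P\to\mathbb R^5$ has no zero, then $\Phi|_{\partial P}$ is null-homotopic in $\mathbb R^5\setminus0$: contract $P$ linearly to a point. If $\Lambda$ is an affine isomorphism onto $\mathbb R^5$ taking an interior point of $P$ to $0$, then $\Lambda|_{\partial P}$ is not null-homotopic in $\mathbb R^5\setminus 0$: composed with $w\mapsto w/|w|$ it is a homeomorphism $\partial P\to S^4$, and the identity of $S^4$ is not null-homotopic.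

**Lemma 6.** There are $(x,z,\varphi)$ with $\alpha=\beta=\mathbf o$ and $f=0$.

*Proof.* Let $P=\Delta^2\times\Delta^2\times[0,\pi]$, let $E=\{w\in\mathbb R^3:\sum w_j=0\}$, and let
$$\Phi=(\alpha-\mathbf o,\ \beta-\mathbf o,\ f):P\to E\times E\times\mathbb R\cong\mathbb R^5 .$$
Suppose $\Phi$ has no zero. We deform $\Phi|_{\partial P}$ without meeting $0$, in two stages. A point of $\partial P$ has $x\in\partial\Delta^2$, or $z\in\partial\Delta^2$, or $\varphi\in\{0,\pi\}$.

*First stage:* keep $\alpha,\beta$ and deform $f$ linearly to $\varphi-\frac\pi2$. Where $x\in\partial\Delta^2$ or $z\in\partial\Delta^2$, by (1) some coordinate of $\alpha-\mathbf o$ or of $\beta-\mathbf o$ equals $-\frac13$, so the value is not $0$. Where $\varphi\in\{0,\pi\}$, either $(\alpha,\beta)\neq(\mathbf o,\mathbf o)$ and the value is not $0$; or $\alpha=\beta=\mathbf o$, and then by Lemma 5 both $f$ and $\varphi-\frac\pi2$ have the same nonzero sign (negative at $\varphi=0$, positive at $\varphi=\pi$), so the last component stays nonzero.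

*Second stage:* deform $\alpha$ to $x$ and $\beta$ to $z$ linearly. Where $x_s=0$, also $\alpha_s=0$, so the $s$-coordinate of the first component stays $-\frac13$; similarly where $z_s=0$. Where $\varphi\in\{0,\pi\}$, the last component is $\mp\frac\pi2\ne0$.

The final map is the restriction to $\partial P$ of the affine isomorphism $(x,z,\varphi)\mapsto(x-\mathbf o,z-\mathbf o,\varphi-\frac\pi2)$, which takes the interior point $(\mathbf o,\mathbf o,\frac\pi2)$ to $0$. It is not null-homotopic in $\mathbb R^5\setminus0$. But $\Phi|_{\partial P}$ is null-homotopic there, since $\Phi$ has no zero on $P$. Contradiction. $\square$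

**Fix a parameter as in Lemma 6.** From now on the name of a cell also denotes its mass $Y$. A cell *contains* color $i$, written $\ni i$, if $m^i>0$ there; it is *empty* if its mass is $0$. We know:

- all three row sums and all three column sums equal $\frac13$;
- $TL+BR=TR+BL$;
- each color has total mass $\frac13$.

## Good triples of cells

**Step 4: list triples of cells that Lemma 4 forbids to be rainbow.** Call a triple of distinct cells *good* if it is in the following list.

- (T1) any three distinct mids;
- (T2) $\{t,r,BL\}$, $\{t,l,BR\}$, $\{b,r,TL\}$, $\{b,l,TR\}$: two mids on adjacent sides and the corner away from both;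
- (T3) $\{TL,TR,b\}$, $\{BL,BR,t\}$, $\{TL,BL,r\}$, $\{TR,BR,l\}$: two adjacent corners and the mid of the opposite side;
- (T4) $\{TL,TR,c\}$, $\{BL,BR,c\}$, $\{TL,BL,c\}$, $\{TR,BR,c\}$: two adjacent corners and the center.

**Lemma 7.** In a good triple each cell is strictly separated from the other two by one of the four lines. Consequently no good triple is *rainbow*: its three cells cannot be assigned three distinct colors, each contained in its cell.

*Proof.* (T1): $t$ is isolated from the other mids by $y=h_2$, $b$ by $y=h_1$, $l$ by $\xi_\varphi=v_1$, $r$ by $\xi_\varphi=v_2$. (T2): in $\{t,r,BL\}$, $t$ is isolated by $y=h_2$ (the other two are in lower rows), $r$ by $\xi_\varphi=v_2$, and $BL$ by $\xi_\varphi=v_1$. (T3): in $\{TL,TR,b\}$, $TL$ is isolated by $\xi_\varphi=v_1$, $TR$ by $\xi_\varphi=v_2$, $b$ by $y=h_1$. (T4): in $\{TL,TR,c\}$, $TL$ is isolated by $\xi_\varphi=v_1$, $TR$ by $\xi_\varphi=v_2$, $c$ by $y=h_2$. The other triples in (T2)–(T4) follow by the symmetries of the grid, which permute the four lines.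

If a good triple were rainbow, we could choose in its cells three sets of three different families. By Lemma 4 they have no transversal, contrary to the hypothesis of Theorem 1. $\square$

For comparison, $\{TL,c,BR\}$ is not good, in agreement with the points on $y=-x$. In that example rows, columns and colors are balanced and no good triple is rainbow; only the equation $TL+BR=TR+BL$ fails ($\frac23\ne0$). So the diagonal equation must be used below.

For colors $j\ne k$, call a pair of distinct cells *$jk$-bicolored* if one of them contains $j$ and the other contains $k$. For instance, if $U$ contains exactly the colors $1,2$ and $V$ contains only $2$, then $(U,V)$ is $12$-bicolored, but not $13$- or $23$-bicolored. Let $\{i,j,k\}=\{1,2,3\}$. Lemma 7 says: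

$$\text{if } \{U,V,W\}\text{ is good and }W\ni i,\text{ then }(U,V)\text{ is not }jk\text{-bicolored.}\tag{2}$$

Moreover:

$$\begin{aligned}&\text{if }U\text{ and }V\text{ each contain at least one of }j,k\text{ and }(U,V)\text{ is not }jk\text{-bicolored,}\\&\text{then exactly one of }j,k\text{ occurs in }U\text{ and }V\text{, and it occurs in both.}\end{aligned}\tag{3}$$

Indeed, say $U\ni j$. Then $V\not\ni k$, so $V\ni j$, so $U\not\ni k$. In particular, if $U,V$ are nonempty cells containing only colors from $\{j,k\}$, and not $jk$-bicolored, then both contain one and the same single color.

**Symmetry.** The numerical conditions and the list of good triples are invariant under the $8$ symmetries of the square grid and under permutations of the colors, and from here on we use nothing else. *Transposition* is the symmetry that fixes $TL,BR,c$ and swaps $t\leftrightarrow l$, $b\leftrightarrow r$, $TR\leftrightarrow BL$.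

**Step 5: express the corners through the mids and the center.** The middle column and middle row give
$$t+b+c=l+r+c=\tfrac13, \tag{4}$$
so the mids total $\frac23-2c$, every mid is at most $\frac13-c$, and the corners total $1-c-(\frac23-2c)=\frac13+c$. Hence
$$TL+BR=TR+BL=\tfrac16+\tfrac c2. \tag{5}$$
From $2\,TL=(TL+TR)+(TL+BL)-(TR+BL)=(\frac13-t)+(\frac13-l)-(\frac16+\frac c2)$ and its analogues,
$$\begin{aligned}TL&=\tfrac14-\tfrac{t+l}2-\tfrac c4, & TR&=\tfrac14-\tfrac{t+r}2-\tfrac c4,\\ BL&=\tfrac14-\tfrac{b+l}2-\tfrac c4, & BR&=\tfrac14-\tfrac{b+r}2-\tfrac c4 .\end{aligned}\tag{6}$$
In particular every corner is at most $\frac14$. By (5), two opposite corners are never both empty. If two adjacent corners are empty, say $TL=TR=0$, then the top row gives $t=\frac13$, and (4) gives $b=c=0$.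

We now derive a contradiction, first when $c=0$, then when $c>0$.

## An empty center is impossible

**Step 6: rule out $c=0$.** Now the corners total $\frac13$, the mids total $\frac23$, and $t+b=l+r=\frac13$. By (T1) and Lemma 7, the three colors cannot be matched to three distinct mids containing them. Hall's theorem says that a finite list of finite sets has distinct representatives if and only if, for each $j$, any $j$ of the sets have at least $j$ elements in their union. Applied to the sets of mids containing colors $1$, $2$, $3$, it gives some $j\ge1$ and some $j$ colors that occur, taken together, in at most $j-1$ mids.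

**$j=3$.** At least two mids are empty. Since $t+b=l+r=\frac13$, exactly one of $t,b$ and exactly one of $l,r$ is nonempty; by reflections $t=l=\frac13$. Then (6) gives $TL=\frac14-\frac13<0$, a contradiction.

**$j=1$.** Some color, say $1$, is in no mid. Then its mass $\frac13$ lies in the corners and fills them. So the corners contain only color $1$, and the mids contain only the colors $2,3$, with mass $\frac13$ each. By (T2) and (2), the following pairs are not $23$-bicolored:
$$(t,r)\text{ if }BL>0,\quad (t,l)\text{ if }BR>0,\quad (b,r)\text{ if }TL>0,\quad (b,l)\text{ if }TR>0.$$

Suppose first that some mid is empty, by symmetry $b=0$, so $t=\frac13$. Then $BL=\frac14-\frac l2\ge\frac14-\frac16>0$ and $BR=\frac14-\frac r2>0$, so neither $(t,l)$ nor $(t,r)$ is $23$-bicolored. By exchanging the names $2,3$ we may assume $t\ni2$. Then $l,r\not\ni3$. Color $3$ lies in mids only, so $t\ni3$. Then $l,r\not\ni2$. So $l=r=0$, contradicting $l+r=\frac13$.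

Suppose now that all mids are nonempty. By Step 5 no two opposite corners are empty, and no two adjacent corners are empty (that would make a mid empty). So at least three corners are nonempty, and at least three of the four pairs above are constrained. The four pairs form the cycle $t-r-b-l-t$, so any three of them form a path through all four mids. By (3), along this path all mids contain one and the same single color. But both $2$ and $3$ occur in the mids, a contradiction.

**$j=2$.** Two colors, say $2,3$, occur among the mids in at most one mid; by symmetry this mid is $t$. Then $b,l,r$ contain only color $1$, so $\frac23-t\le\frac13$. With $t\le\frac13$ this gives $t=\frac13$, $b=0$, and $l+r=\frac13$ uses up all of color $1$. So $t$ and the corners contain only the colors $2,3$. By (6), $BL=\frac14-\frac l2>0$ and $BR=\frac14-\frac r2>0$. By a left-right reflection we may assume $l>0$, so $l\ni1$. By the good triple $\{t,l,BR\}$ and (2), $(t,BR)$ is not $23$-bicolored. By (3), $t$ and $BR$ contain one and the same single color, which then has mass at least $t+BR>\frac13$. Contradiction.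

So $c>0$.

## An occupied center: which colors does it contain?

**Step 7: reduce $c>0$ to two configurations.** By Step 5 at most one corner is empty: two opposite corners cannot be, and two adjacent ones would force $c=0$. So the nonempty corners are connected under adjacency, and each corner has a nonempty adjacent corner. The corners total $\frac13+c>\frac13$, so they contain at least two colors. By (T4) and (2):
$$\text{if }c\ni i,\text{ then no two adjacent corners are }jk\text{-bicolored.}\tag{7}$$

*If $c$ contains all three colors*, then adjacent corners never contain two distinct colors, so any two adjacent nonempty corners have one and the same single color. By connectivity all corners have a single color, a contradiction.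

*If $c$ contains exactly two colors*, say $1,2$, then no adjacent corners are $23$-bicolored or $13$-bicolored. Suppose some corner contains $3$. A nonempty neighbor contains neither $1$ nor $2$, so it contains only $3$; by the same reasoning from the neighbor, the corner itself contains only $3$. By connectivity all corners contain only $3$, a contradiction. So color $3$ is neither in $c$ nor in the corners.

*If $c$ contains exactly one color*, say $1$, then either one of the colors $2,3$, say $3$, is absent from the corners, or both $2$ and $3$ occur in corners.

So, up to names, one of two things happens: color $3$ occurs neither in $c$ nor in the corners (Step 8), or $c$ contains only color $1$ and both $2,3$ occur in corners (Step 9).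

## A color confined to the mids

**Step 8: rule out that color $3$ occurs neither in $c>0$ nor in the corners.** All of color $3$, mass $\frac13$, lies in mids. Since $t+b=\frac13-c<\frac13$ and $l+r<\frac13$, it occurs both in $\{t,b\}$ and in $\{l,r\}$. By reflections assume
$$t\ni3,\qquad l\ni3 .$$
So $t>0$, and (4) gives $c<\frac13$. The corners contain only the colors $1,2$, and both occur there. By (T3) and (2), if a mid contains $3$, the two corners on the opposite side are not $12$-bicolored; by (3),
$$\text{if a mid contains }3\text{ and the two corners on the opposite side are nonempty, these have the same single color.}\tag{8}$$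
The opposite corners are $BL,BR$ for $t$; $TR,BR$ for $l$; $TL,TR$ for $b$; $TL,BL$ for $r$. Below $\{X,X'\}=\{1,2\}$. At most one corner is empty, so there are the following cases.

**All corners nonempty.** By (8) for $t$ and $l$, the corners $BL,BR,TR$ have the same single color $X$. Both $1,2$ occur in corners, so $TL\ni X'$. Then $b\not\ni3$, since otherwise $TL,TR$ would have the same single color; and $r\not\ni3$, since otherwise $TL,BL$ would. So color $3$ lies in $t$ and $l$ only, $t+l\ge\frac13$, and (6) gives $TL\le\frac1{12}-\frac c4$. Next we confine $X'$ by (T2):

- $\{t,r,BL\}$ with $t\ni3$, $BL\ni X$ gives $r\not\ni X'$;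
- $\{b,l,TR\}$ with $l\ni3$, $TR\ni X$ gives $b\not\ni X'$;
- $\{t,l,BR\}$ with $BR\ni X$ and $t\ni 3$ gives $l\not\ni X'$; with $BR\ni X$ and $l\ni3$ it gives $t\not\ni X'$.

So $X'$ lies only in $TL$ and $c$, and $\frac13\le TL+c\le\frac1{12}+\frac{3c}4$. This means $c\ge\frac13$, a contradiction.

**$TL=0$.** By (8) for $t$ and $l$, all nonempty corners $BL,BR,TR$ have the same single color, a contradiction.

**$BR=0$.** By (6), $b+r=\frac12-\frac c2$, so $t+l=(\frac23-2c)-(\frac12-\frac c2)=\frac16-\frac{3c}2<\frac13$. Hence color $3$ does not fit into $t,l$, and $b$ or $r$ contains $3$. Not both do: otherwise (8) for $b$ and for $r$ would give $TL,TR,BL$ the same single color, and these are all the nonempty corners. Transposition fixes $BR$ and preserves "$t\ni3$ and $l\ni3$", so we may assume $b\ni3$, $r\not\ni3$. By (8) for $b$, the corners $TL,TR$ have a single color $X$, so $BL\ni X'$. Now $\{b,r,TL\}$ with $b\ni3$, $TL\ni X$ gives $r\not\ni X'$, and $\{t,r,BL\}$ with $t\ni3$, $BL\ni X'$ gives $r\not\ni X$. So $r=0$ and $b=\frac12-\frac c2>\frac13-c\ge b$, a contradiction.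

**$BL=0$ (and $TR=0$ by transposition).** By (6), $b+l=\frac12-\frac c2$. Inserting $b=\frac13-c-t$ gives
$$l=\tfrac16+\tfrac c2+t .$$
Since $l\le\frac13-c$, we get $b=\frac12-\frac c2-l\ge\frac16+\frac c2>0$. By (8) for $l$, the corners $TR,BR$ have a single color $X$, so $TL\ni X'$. Then $b\not\ni3$, since otherwise $TL,TR$ would have the same single color. The triple $\{b,l,TR\}$ with $l\ni3$, $TR\ni X$ gives $b\not\ni X'$; as $b>0$, we get $b\ni X$. The triple of mids $\{b,l,r\}$ with $b\ni X$, $l\ni3$ gives $r\not\ni X'$. The triple $\{t,l,BR\}$ with $BR\ni X$ gives $l\not\ni X'$ (because $t\ni3$) and $t\not\ni X'$ (because $l\ni3$). So $X'$ lies only in $TL$ and $c$. The left column gives $TL=\frac13-l$. Hence $\frac13\le\frac13-l+c$, that is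
$$c\ge l=\tfrac16+\tfrac c2+t,$$
so $c\ge\frac13+2t>\frac13$, a contradiction.

## Two colors on one diagonal of corners

**Step 9: rule out that $c>0$ contains only color $1$ while both $2,3$ occur in corners.** By (7), no two adjacent corners are $23$-bicolored. Let $K$ be a corner with $K\ni2$. Then all corners containing $3$ lie in $\{K,\text{opposite of }K\}$. Take one of them; in the same way, all corners containing $2$ lie in the diagonal through it, which is the same diagonal. By symmetry this diagonal is $\{TL,BR\}$. So $TR,BL$ contain only color $1$, with total mass $\frac16+\frac c2$ by (5). The center has mass $c$ of color $1$. So color $1$ has mass exactly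
$$\rho:=\tfrac13-c-\bigl(\tfrac16+\tfrac c2\bigr)=\tfrac16-\tfrac{3c}2$$
in the six remaining cells $b,l,BR,t,r,TL$, and the colors $2,3$ live only in these six cells.

Call one of these six cells a *gap* if it contains neither $2$ nor $3$ (so an empty one among them is a gap, and so is one containing only color $1$). Gaps contain only color $1$, so *the total mass of all gaps is at most $\rho$.*

**Both $TR,BL$ nonempty.** Both contain color $1$. By (2), the following pairs are not $23$-bicolored:

- $(b,l)$, by $\{b,l,TR\}$, and $(t,r)$, by $\{t,r,BL\}$, from (T2);
- $(l,BR)$, by $\{TR,BR,l\}$; $(BR,t)$, by $\{BL,BR,t\}$; $(r,TL)$, by $\{TL,BL,r\}$; $(TL,b)$, by $\{TL,TR,b\}$, from (T3).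

They form the $6$-cycle
$$b-l-BR-t-r-TL-b .$$
By (3), two consecutive non-gaps contain exactly one of the colors $2,3$, the same one. So in a run of at least two consecutive non-gaps only one of the colors $2,3$ occurs.

Opposite cells of the cycle are $b,t$; $l,r$; $BR,TL$. We have $b+t=l+r=\frac13-c>\rho$, since the difference is $\frac16+\frac c2$, and $BR+TL=\frac16+\frac c2>\rho$, since $c>0$. So opposite cells of the cycle are not both gaps, and there are at most $3$ gaps. The possibilities are as follows.

*The non-gaps form one run of length at least $3$:* this happens for $0$ or $1$ gap, for two adjacent gaps, and for three consecutive gaps. Then only one of $2,3$ occurs in the six cells, a contradiction.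

*Two gaps at distance $2$:* the runs of non-gaps have lengths $1$ and $3$. In the run of length $3$ only one of the colors $2,3$ occurs, so the other one lies only in a single cell, which has mass at least $\frac13$. But mids are at most $\frac13-c$, and corners are at most $\frac14$. Contradiction.

*Otherwise:* two gaps at distance $3$ are opposite and excluded. Three gaps with no two opposite pick one cell from each opposite pair; of the eight choices, six are three consecutive cells, already treated, and two are alternating. So the gaps alternate, and the non-gaps are $\{l,t,TL\}$ or $\{b,r,BR\}$. They contain all of the colors $2,3$. In the first case, by (6) and $l,t\le\frac13-c<\frac13$,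
$$\tfrac23\le l+t+TL=\tfrac14+\tfrac{l+t}2-\tfrac c4<\tfrac14+\tfrac13<\tfrac23,$$
a contradiction. The second case is the same with $b,r,BR$.

**One of $TR,BL$ empty.** They are not both empty by (5). Transposition preserves the diagonal $\{TL,BR\}$, so assume $TR=0$; then $BL>0$ contains $1$. By (6), $t+r=\frac12-\frac c2$. Since $t,r\le\frac13-c$, both $t$ and $r$ are at least $\frac16+\frac c2>\rho$. So neither is a gap. By $\{t,r,BL\}$, (2) and (3), exactly one color $X\in\{2,3\}$ occurs in $t$ and $r$ among $2,3$, and it occurs in both. Let $X'$ be the other. By $\{t,BR,BL\}$ with $t\ni X$, $BL\ni1$, we get $BR\not\ni X'$. By $\{r,TL,BL\}$ with $r\ni X$, $BL\ni1$, we get $TL\not\ni X'$. Since $TR$ is empty and $BL$ contains only color $1$, the color $X'$ is in no corner, contrary to the assumption of this step.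

All cases are contradictory. So some $\mathcal F_i$ is crossed by four lines $y=h_1$, $y=h_2$, $\xi_\varphi=v_1$, $\xi_\varphi=v_2$, and **Theorem 1 is proved.** $\blacksquare$

## Infinite families of compact sets

**Proof of Corollary 3.** The purpose is to pass from a family that four lines cannot cross to a finite subfamily with the same defect. For a unit vector $\omega$ and $d\in\mathbb R$ let $\ell(\omega,d)=\{p:\langle p,\omega\rangle=d\}$; every line has this form. Let $W=S^1\times[-\infty,\infty]$, a compact Hausdorff space. For compact $K$, the set
$$W_K=\{(\omega,d)\in S^1\times\mathbb R:\ \ell(\omega,d)\cap K\ne\emptyset\}$$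
is the image of $S^1\times K$ under the continuous map $(\omega,p)\mapsto(\omega,\langle p,\omega\rangle)$. So it is compact, hence closed in $W$. Therefore
$$C_K=\{(w_1,\dots,w_4)\in W^4:\ w_j\in W_K\text{ for some }j\}$$
is closed in the compact space $W^4$.

A point in $\bigcap_{K\in\mathcal F_i}C_K$ gives at most four lines (from the $w_j$ with finite second entry) that cross $\mathcal F_i$; further lines may be added. So if $\mathcal F_i$ cannot be crossed by $4$ lines, this intersection is empty, and by compactness already $\bigcap_{K\in\mathcal G_i}C_K=\emptyset$ for some finite $\mathcal G_i\subset\mathcal F_i$. Four lines crossing $\mathcal G_i$ would give a point of this intersection, so $\mathcal G_i$ cannot be crossed by $4$ lines. If this held for $i=1,2,3$, then $\mathcal G_1,\mathcal G_2,\mathcal G_3$, whose rainbow triples are rainbow triples of the $\mathcal F_i$, would contradict Theorem 1. $\blacksquare$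

## Hulls of $k$ points: three half-planes against two lines

We turn to Theorem 2. Generalize the example of the five points: take a set $P$ of $N$ points and let $\mathcal F$ consist of the hulls $\operatorname{conv}S$ of all $S\subset P$ with $|S|=k$.

Two lines cut the plane into at most four open cells. If lines contain few points of $P$, some cell contains nearly $N/4$ points. So if $k$ is a little below $N/4$, two lines do not cross $\mathcal F$. On the other hand, three members without a transversal are pairwise disjoint (if two members share a point, take a line through it and a point of the third), which is impossible if $k>N/3$. With one line instead of two, the comparison is between $N/3$ and $N/2$, and there is room; with two lines it is between $N/3$ and $N/4$, and there is none.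

The choice of $P$ matters. Let $P$ be the vertex set of a convex $N$-gon, $N\ge4$. If $k\le N/3$, then three disjoint runs of $k$ consecutive vertices have hulls each of which is cut off from the other two by a line, so they have no transversal by Lemma 4. If $k>N/3$, then two lines cross $\mathcal F$: choose vertices $q_1,q_2,q_3,q_4$ in cyclic order that split the other $N-4$ vertices into four runs as equal as possible, and take the lines $q_1q_3$ and $q_2q_4$. Each open cell contains only the vertices of one run, at most $\lceil N/4\rceil-1<k$ of them, and a hull missing both lines lies in one open cell. So points in convex position never work.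

What we need is a distribution of points for which three half-planes cannot each isolate as much as $\frac14$ of the mass. More precisely, we look at the sets $H_j\setminus\bigcup_{i\ne j}H_i$ for three half-planes. A rotationally symmetric measure spread evenly over many scales has this property. At a radius much larger than the distance $d$ from $0$ to $\partial H$, the half-plane $H$ looks like a half-plane through $0$; at a radius much smaller than $d$ it looks like everything or nothing. The transition takes up a bounded range of $\ln r$, which is negligible if $\ln r$ ranges over a long interval. This leaves an angular estimate, and the bound becomes $\frac15$ up to a small error. Since $\frac15<\frac14$, there is room again.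

## Three half-planes isolate at most about one fifth

Let $R=e^{100}$ and let $\mu$ be the probability measure on $\{1\le|p|<R\}$ with polar density $\frac1{2\pi\ln R}\frac{dr}r\,d\theta$.

**Lemma 8.** For open half-planes $H_1,H_2,H_3$, the three sets $H_j\setminus\bigcup_{i\ne j}H_i$ do not all have $\mu$-measure $>\frac15+\frac3{200}=0.215$.

*Proof.* **Replace half-planes by their two-scale models.** Let $\omega_j$ be the inner unit normal of $H_j$, let $d_j$ be the distance from $0$ to $\partial H_j$, and let $\sigma_j=+$ if $0\in H_j$, $\sigma_j=-$ otherwise. Let $\tilde H_j$ be the set which for $|p|>d_j$ consists of the $p$ with $\langle p,\omega_j\rangle>0$, and for $|p|\le d_j$ contains every $p$ if $\sigma_j=+$ and no $p$ if $\sigma_j=-$. We claim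
$$\mu(H_j\,\triangle\,\tilde H_j)\le\tfrac1{200}. \tag{9}$$
If $\sigma_j=-$, then $H_j=\{\langle p,\omega_j\rangle>d_j\}\subset\tilde H_j$. The difference $\tilde H_j\setminus H_j$ consists of the $p$ with $|p|>d_j$ and $0<\langle p,\omega_j\rangle\le d_j$. At radius $r>d_j$ these are the directions whose angle with $\omega_j$ is in $[\arccos\frac{d_j}r,\frac\pi2)$ on either side, of total angle $2\arcsin\frac{d_j}r$. So, substituting $s=d_j/r$,
$$\mu(\tilde H_j\setminus H_j)=\frac1{2\pi\ln R}\int_{\max(1,d_j)}^R2\arcsin\frac{d_j}r\,\frac{dr}r\le\frac1{\pi\ln R}\int_0^1\frac{\arcsin s}s\,ds\le\frac1{2\ln R}=\frac1{200},$$
where the first integral is read as $0$ if $d_j\ge R$ (and is $0$ if $d_j=0$), and we used $\arcsin s\le\frac{\pi s}2$ on $[0,1]$, by convexity. If $\sigma_j=+$, then up to null sets the complement of $H_j$ is the open half-plane $\{\langle p,-\omega_j\rangle>d_j\}$, which does not contain $0$, and the complement of $\tilde H_j$ is its model; so (9) follows from the first case.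

Let $E_j=\tilde H_j\setminus\bigcup_{i\ne j}\tilde H_i$ and $e_j=\mu(E_j)$. The symmetric difference of $E_j$ and $H_j\setminus\bigcup_{i\ne j}H_i$ is contained in the union of the three sets $H_i\triangle\tilde H_i$, so it has measure at most $\frac3{200}$. Hence it suffices to show $\tau:=\min_je_j\le\frac15$.

**An angular estimate.** We bound what three half-planes through $0$ can isolate. On the circle with normalized angular measure let $D_j=\{\omega:\langle\omega,\omega_j\rangle>0\}$ and let $a_j$ be the measure of $D_j\setminus\bigcup_{i\ne j}D_i$. Up to null sets, $\omega\mapsto-\omega$ exchanges "in $D_j$" with "not in $D_j$", hence "in exactly one $D_j$" with "in exactly two". These two sets are disjoint and of equal measure, so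
$$a_1+a_2+a_3\le\tfrac12 . \tag{10}$$
(For three normals at mutual angles of $120^\circ$, each $a_j$ is $\frac16$.) Also $D_1\setminus D_2$ is the disjoint union of $D_1\setminus(D_2\cup D_3)$ and $(D_1\cap D_3)\setminus D_2$, and up to null sets the latter is antipodal to $D_2\setminus(D_1\cup D_3)$. So $D_1\setminus D_2$, and likewise $D_2\setminus D_1$, has measure $e:=a_1+a_2$; and $a_3\le\frac12-e$ by (10).

**Combine the scales.** Number the half-planes so that $d_1\le d_2\le d_3$. Let $p_3,p_2,p$ be the $\mu$-measures of $\{|p|>d_3\}$, $\{d_2<|p|\le d_3\}$ and $\{|p|\le d_2\}$, so $p_3+p_2+p=1$. The measure $\mu$ is a product of a radial and an angular measure; on $\{|p|>d_3\}$ the set $E_j$ has mass $a_jp_3$. The sets $E_1,E_2,E_3$ are disjoint.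

*Case $\sigma_3=+$.* On $\{|p|\le d_3\}$ the set $\tilde H_3$ contains everything, so $E_1,E_2$ have no points there. Thus $2\tau\le e_1+e_2=(a_1+a_2)p_3\le\frac12p_3$, that is $p_3\ge4\tau$. All three together have mass at most $\frac12p_3$ on $\{|p|>d_3\}$ and at most $1-p_3$ elsewhere, so
$$3\tau\le\tfrac12p_3+(1-p_3)=1-\tfrac12p_3\le1-2\tau,$$
and $\tau\le\frac15$.

*Case $\sigma_3=-$.* On $\{|p|\le d_3\}$ the set $\tilde H_3$ is empty, so $E_3$ has no points there, and
$$e_3=a_3p_3\le(\tfrac12-e)p_3 .$$
On $\{d_2<|p|\le d_3\}$ only $\tilde H_1,\tilde H_2$ matter, with directions $D_1,D_2$, so $E_1$ and $E_2$ have mass $e\,p_2$ each. On $\{|p|\le d_2\}$ one of $E_1,E_2$, say $E_k$, has no points: $k=2$ if $\sigma_2=-$, since $\tilde H_2$ is empty there, and $k=1$ if $\sigma_2=+$, since $\tilde H_2$ is everything there. So $e_k=a_kp_3+e\,p_2$. Hence, by (10),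
$$2\tau\le e_k+e_3\le e\,p_2+\tfrac12p_3,\qquad 3\tau\le e_1+e_2+e_3\le\tfrac12p_3+2e\,p_2+(1-p_2-p_3).$$
Adding, $5\tau\le1-(1-3e)p_2$. If $e\le\frac13$, then $\tau\le\frac15$. If $e>\frac13$, then $\tau\le e_3\le\frac12-e<\frac16$. $\square$

For the models $\tilde H_j$ the value $\frac15$ is attained. Let $d_1=d_2=d_3=d$ with $\mu(|p|\le d)=\frac15$, and let $\tilde H_1=\{|p|>d,\ x>0\}$, $\tilde H_2=\{|p|>d,\ x<0\}$, $\tilde H_3=\{|p|\le d\}\cup\{|p|>d,\ y>0\}$. Then $E_1$ and $E_2$ are quarters of the outer part, of mass $\frac14\cdot\frac45=\frac15$ each, and $E_3$ is the inner part up to a null set, of mass $\frac15$.

## From the measure to finitely many polygons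

**Step 1: discretize $\mu$.** We need a finite point set on which counting agrees with $\mu$ for regions cut out by three lines. Let $m=10^4$ and $N=m^2$. In the coordinates $\bigl(\ln r/\ln R,\ \theta/2\pi\bigr)\in[0,1)^2$ take the $m\times m$ grid of half-open boxes. They correspond to connected polar rectangles of $\mu$-measure $\frac1N$ each, $m$ radial classes times $m$ angular classes. Let $P$ consist of one point from each rectangle, so $|P|=N$.

**Step 2: every line meets at most $10m$ rectangles.** This controls the discretization error. A line through $0$ consists of $0$ and two rays, each in one angular class, so it meets at most $2m$ rectangles. A line not through $0$ consists of two half-lines starting at the foot of the perpendicular from $0$. Along each of them $r$ is strictly increasing and $\theta$ is monotone with total variation less than a quarter turn. So the radial classes, together with $r<1$ and $r\ge R$, cut the half-line into at most $m+2$ intervals, and the angular classes cut it into at most $m+2$ intervals. The common refinement of the two partitions has at most $2m+3$ intervals, so the half-line meets at most $2m+3$ rectangles. In total the line meets at most $4m+6\le10m$ rectangles.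

Two consequences follow. First, any line contains at most $10m$ points of $P$. Second, let $Q$ be a Boolean combination of half-planes bounded by at most $3$ lines. A rectangle not met by these lines is connected, so it is inside $Q$ or outside $Q$, and contributes equally to $|P\cap Q|/N$ and to $\mu(Q)$. Each of the at most $30m$ other rectangles contributes an error of at most $\frac1N$. So
$$\Bigl|\frac{|P\cap Q|}N-\mu(Q)\Bigr|\le\frac{30m}N=0.003 . \tag{11}$$

**Step 3: the family.** Let $k=0.23N$, an integer, and
$$\mathcal F=\{\operatorname{conv}S:\ S\subset P,\ |S|=k\}.$$
This is a finite family. Its members are convex polygons, since $k=2.3\cdot10^7$ points of $P$ are not all on one line, as $10m=10^5<k$.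

**Step 4: every three members have a transversal.** Here Lemma 8 is used. Suppose $A,B,C\in\mathcal F$ have no transversal. Then $A\cap\operatorname{conv}(B\cup C)=\emptyset$: since $B,C$ are convex, a common point would lie on a segment $[\beta,\gamma]$ with $\beta\in B$, $\gamma\in C$, and a line containing $\beta$, $\gamma$ and this point would be a transversal. Two disjoint compact convex sets are strictly separated by a line, so there is an open half-plane $H_1\supset A$ disjoint from $B\cup C$. In the same way there are open half-planes $H_2\supset B$ disjoint from $A\cup C$, and $H_3\supset C$ disjoint from $A\cup B$. So $A\subset H_1\setminus(H_2\cup H_3)$, and similarly for $B$ and $C$: each of the three sets $H_j\setminus\bigcup_{i\ne j}H_i$ contains at least $k$ points of $P$. By (11) each has $\mu$-measure at least $0.23-0.003=0.227>0.215$, contradicting Lemma 8.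

**Step 5: two lines do not cross $\mathcal F$.** This is the pigeonhole argument. Given two lines, at least $N-20m$ points of $P$ are off both of them. These points lie in at most four open convex cells, so some cell contains at least
$$\frac{N-20m}4=0.2495\,N\ge k$$
of them. The convex hull of $k$ of these points belongs to $\mathcal F$, lies in the open cell, and misses both lines. **This proves Theorem 2.** $\blacksquare$
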